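
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}


\title{Covering families whose joint unions miss a point}

\begin{abstract}
Let $\mathcal F_1,\dots,\mathcal F_k$ be families of subsets of an $n$-element set $X$. Suppose that each family has union $X$, but that $F_1\cup\dots\cup F_k\ne X$ whenever $F_i\in\mathcal F_i$ for all $i$. We prove that for $k\ge 3$ and $n\ge k+1$ the smallest of the families has at most $(k+2)2^{n-k-1}$ members. Equality holds only if all $\mathcal F_i$ are equal to one family $\{F:|F\cap Y|\le 1\}$ with $|Y|=k+1$. The bound was conjectured in \cite{SFS}. The proof reduces to shifted families and uses induction on $k$. The final contradiction comes from a product inequality for three families when $k=3,4$, and from a first-passage estimate for a random walk when $k\ge5$.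
\end{abstract}

\section{The question and the result}

Let $X=\{1,\dots,n\}$ and $k\ge 2$. How large can a family $\mathcal F$ of subsets of $X$ be if no $k$ of its members, repetition allowed, have union $X$? Since $F$ and $X\setminus F$ cannot both belong to $\mathcal F$, we get $|\mathcal F|\le 2^{n-1}$. The family of all sets avoiding a fixed point attains this bound. The example is degenerate, because the point is missed by every single member. To exclude it we ask that $\mathcal F$ be \emph{covering}, that is, $\bigcup_{F\in\mathcal F}F=X$. The simplest way for $k$ sets to fail to cover $X$ is then a shortage of elements inside a small set: if $|Y|=k+1$ and each set meets $Y$ in at most one point, then $k$ of the sets cannot cover $Y$. This suggests the families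
\[
E_Y=\{F\subset X:\ |F\cap Y|\le 1\},\qquad |Y|=k+1 .
\]
Let $E(n,k,1,1)$ be the set of all $E_Y$ with $Y\subset X$, $|Y|=k+1$. For $n\ge k+1$ its members have the common cardinality
\[
e(n,k,1,1)=(k+2)\,2^{n-k-1}.
\]
A theorem of Brace and Daykin states that these are optimal: if $\mathcal F$ is covering, the union of any $k$ members of $\mathcal F$ has at most $n-1$ elements, and $|\mathcal F|$ is maximal, then $\mathcal F\in E(n,k,1,1)$.

Now let the $k$ sets come from $k$ different families. We call families of subsets of a common ground set \emph{jointly non-covering} if no choice of one member from each family has the whole ground set as its union. One family alone can then be huge. For example, for $n\ge k+1$ take $\mathcal F_1=\dots=\mathcal F_{k-1}=\{F:|F|\le1\}$ and $\mathcal F_k=\{F:|F|\le n-k\}$; for fixed $k$, all but $O(n^{k-1})$ of the $2^n$ subsets belong to $\mathcal F_k$. So the quantity to bound is the size of the smallest family. It was conjectured in \cite{SFS} that for $k\ge3$ and covering, jointly non-covering families this size is at most $e(n,k,1,1)$, as in the case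 of equal families. We prove this and determine the cases of equality.

\begin{theorem}\label{thm:main}
Let $k\ge3$ and $n\ge k+1$, and let $\mathcal F_1,\dots,\mathcal F_k$ be covering families of subsets of $X=\{1,\dots,n\}$ such that $F_1\cup\dots\cup F_k\ne X$ whenever $F_i\in\mathcal F_i$ for all $i$. Then
\[
\min_i|\mathcal F_i|\le e(n,k,1,1)=(k+2)2^{n-k-1}.
\]
If $|\mathcal F_i|\ge e(n,k,1,1)$ for all $i$, then $\mathcal F_1=\dots=\mathcal F_k\in E(n,k,1,1)$.
\end{theorem}

Taking all $\mathcal F_i$ equal to one $E_Y$ shows that the bound is sharp. Some comments on the hypotheses follow.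
\begin{itemize}
\item Without covering the bound fails: the families $\mathcal F_i=\{F:1\notin F\}$ have $2^{n-1}>(k+2)2^{n-k-1}$ members each for $k\ge3$.
\item For $k=2$ the bound is $2^{n-1}$. It is trivial: no member of $\mathcal F_1$ has its complement in $\mathcal F_2$, so $|\mathcal F_1|+|\mathcal F_2|\le2^n$. Uniqueness fails: for $n=5$ the families $\mathcal F_1=\mathcal F_2=\{F:|F|\le2\}$ have $16=e(5,2,1,1)$ members each.
\item For equal families, the theorem reproves the Brace--Daykin theorem for $k\ge3$. That theorem is not used below.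
\end{itemize}

We write $[x]=\{1,\dots,x\}$, $[x,y]=\{x,x+1,\dots,y\}$ (empty if $x>y$), and $\mu(\mathcal G)=|\mathcal G|/2^N$ for $\mathcal G\subset 2^{[N]}$; this is the \emph{density} of $\mathcal G$. For families on another ground set, the density is taken relative to that ground set. Put
\[
\beta_k=\frac{k+2}{2^{k+1}},\qquad\text{so that}\qquad \beta_2=\tfrac12\quad\text{and}\quad e(n,k,1,1)=\beta_k2^n .
\]

\section{Reduction to stable families}\label{sec:reduction}

\paragraph{Down-sets.} Replace each $\mathcal F_i$ by its down-closure, the family of all subsets of its members. Every union of members of the new families is contained in such a union for the old ones, so the families remain jointly non-covering. They remain covering, and no size decreases. The gain is that a covering down-set contains all singletons, so each family can supply any one point of $X$ we need.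

\paragraph{Stability.} A family $\mathcal G\subset2^{[N]}$ is \emph{stable} if it is a down-set and, whenever $F\in\mathcal G$, $u<v$, $u\in F$ and $v\notin F$, also $(F\setminus\{u\})\cup\{v\}\in\mathcal G$. Members of a stable family may be moved to the right:
\begin{equation}\label{eq:right}
\{a_1<\dots<a_r\}\in\mathcal G,\quad b_1<\dots<b_r,\quad a_s\le b_s \text{ for all }s
\quad\Longrightarrow\quad \{b_1,\dots,b_r\}\in\mathcal G .
\end{equation}
To see this, move $a_r$ to $b_r$ first, then $a_{r-1}$ to $b_{r-1}$, and so on. The target of each move is either the element itself or an unoccupied place.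

\paragraph{Shifts.} For $u<v$ and a family $\mathcal F\subset2^X$, encode $\mathcal F$ by four $0/1$-valued functions of $A\subset X\setminus\{u,v\}$: for $T\subset\{u,v\}$ let $f_T(A)=1$ if $A\cup T\in\mathcal F$ and $f_T(A)=0$ otherwise. We write $f_u,f_v,f_{uv}$ for $f_{\{u\}},f_{\{v\}},f_{\{u,v\}}$. The shift $S_{uv}(\mathcal F)$ is the family encoded by
\[
f_\emptyset,\qquad f_u\wedge f_v\ \text{ in place of } f_u,\qquad f_u\vee f_v\ \text{ in place of } f_v,\qquad f_{uv}.
\]
In other words, $A\cup\{u\}$ is replaced by $A\cup\{v\}$ whenever the former is in $\mathcal F$ and the latter is not.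

\begin{lemma}\label{lem:shift}
\begin{enumerate}
\item[(a)] $S_{uv}$ preserves cardinality, maps down-sets to down-sets, and keeps all singletons if they are all present.
\item[(b)] If $\mathcal F_1,\dots,\mathcal F_k\subset 2^X$ are jointly non-covering, so are $S_{uv}(\mathcal F_1),\dots,S_{uv}(\mathcal F_k)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Cardinality is preserved because $f_u+f_v=(f_u\wedge f_v)+(f_u\vee f_v)$. If $\mathcal F$ is a down-set, then all $f_T$ are decreasing in $A$, hence so are $f_u\wedge f_v$ and $f_u\vee f_v$. Moreover $f_{uv}\le f_u\wedge f_v\le f_u\vee f_v\le f_\emptyset$, so the shifted family is a down-set. If all singletons are present, then $f_u(\emptyset)=f_v(\emptyset)=1$ keeps $\{u\}$ and $\{v\}$, and the other singletons are encoded by $f_\emptyset$, which does not change.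

(b) Suppose $G_i\in S_{uv}(\mathcal F_i)$ and $\bigcup_i G_i=X$. Let $B=\{i:G_i\notin\mathcal F_i\}$. For $i\in B$ we have $v\in G_i$, $u\notin G_i$, and $G_i'=(G_i\setminus\{v\})\cup\{u\}\in\mathcal F_i$. If $B=\emptyset$, then the $G_i$ themselves contradict the hypothesis. So let $B\ne\emptyset$. Some $G_m$ contains $u$. Then $m\notin B$, so $G_m\in\mathcal F_m$.

If $v\in G_m$, replace $G_i$ by $G_i'$ for all $i\in B$. The points $u,v$ are covered by $G_m$, and no other point is affected.

If $v\notin G_m$, then $G_m\in S_{uv}(\mathcal F_m)$ means that $f_u\wedge f_v=1$ at $G_m\setminus\{u\}$ for the functions encoding $\mathcal F_m$, so $(G_m\setminus\{u\})\cup\{v\}\in\mathcal F_m$. Replace $G_m$ by this set and $G_i$ by $G_i'$ for $i\in B$. Now $v$ is covered by the former and $u$ by the latter, and no other point is affected.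

In both cases members of the $\mathcal F_i$ cover $X$, a contradiction.
\end{proof}

Apply shifts, always to all families at once, as long as some shift changes some family. Each such step increases $\sum_i\sum_{F\in\mathcal F_i}\sum_{x\in F}x$, so the process stops, and then all families are stable. The inequality in Theorem \ref{thm:main} therefore follows from the next statement, which is the heart of the paper. It is proved in Section \ref{sec:stable}.

\begin{proposition}[Stable case]\label{prop:stable}
Let $k\ge2$, and let $\mathcal F_1,\dots,\mathcal F_k\subset2^{[n]}$ be stable, contain all singletons, and be jointly non-covering. Then $\min_i\mu(\mathcal F_i)\le\beta_k$. If $k\ge3$ and $\mu(\mathcal F_i)\ge\beta_k$ for all $i$, then every $\mathcal F_i$ equals $\mathcal E:=E_{[k+1]}=\{F:|F\cap[k+1]|\le1\}$.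
\end{proposition}

Here $n\ge k+1$ is automatic: if $n\le k$, then singletons cover $[n]$.

\section{The smallest instructive case and the plan}

For $k=3$, $n=4$ there is little to do: a stable family other than $\{F:|F|\le1\}$ that contains all singletons contains $\{3,4\}$, and this set together with $\{1\}$ and $\{2\}$ covers. The mechanism appears at $n=5$.

\paragraph{Worked case $k=3$, $n=5$.} Here $\beta_32^5=10$. Let $\mathcal F_1,\mathcal F_2,\mathcal F_3$ be as in Proposition \ref{prop:stable} with $|\mathcal F_i|\ge10=|\mathcal E|$ for all $i$, and suppose that not all of them equal $\mathcal E$. Then some $\mathcal F_D\not\subset\mathcal E$. It contains a two-element subset of $[4]$, hence by \eqref{eq:right} the set $\{3,4\}$.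

Let $S$ be the set of indices $i$ for which at most $8$ members of $\mathcal F_i$ avoid $1$, that is, at most half of the subsets of $\{2,3,4,5\}$. If two indices were outside $S$, the two families would contain complementary subsets of $\{2,3,4,5\}$, and $\{1\}$ from the third family would complete a cover. So $|S|\ge2$, and we may choose $i\in S$ with $i\ne D$. Since $|\mathcal F_i|\ge10$, at least two members of $\mathcal F_i$ contain $1$. One of them contains a second element, so $\{1,5\}\in\mathcal F_i$ by stability. Now $\{1,5\}\cup\{3,4\}\cup\{2\}=[5]$, where $\{2\}$ is taken from the remaining family. This is a contradiction.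

\paragraph{The general plan.} The argument again has three steps.
\begin{enumerate}
\item If the families are not all $\mathcal E$, some family contains $\{k,k+1\}$.
\item Induction on $k$, applied to the members avoiding $[q]$, shows that for at least $q+1$ of the families these members are not too numerous. Such a family has many members containing $q$; their density among all sets containing $q$ is at least $2^{-k}$.
\item From these members we want to build a cover together with $\{k,k+1\}$.
\end{enumerate}
The third step changes for larger $n$. For $n=5$ the bound $2^{-k}$ in step 2 supplies one set $\{1,5\}$ that covers everything outside the first four points. For large $n$ no single member need contain $[k+2,n]$, and several families must share the work. To organize this we measure how far a choice of sets is from being movable to a cover (Section \ref{sec:deficit}). For $k\ge4$, Sections \ref{sec:three} and \ref{sec:walk} show that $k-1$ stable families of density at least $2^{-k}$ always contain suitable sets. For $k=3$ there are fewer families to work with, and we apply the product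 inequality of Section \ref{sec:three} to links of all three of them.

\section{Deficits}\label{sec:deficit}

For sets $F_1,\dots,F_m\subset[N]$ and $0\le x\le N$, call $x-\sum_i|F_i\cap[x]|$ the \emph{deficit} at $x$. For an integer $t\ge 0$, families $\mathcal G_1,\dots,\mathcal G_m\subset2^{[N]}$ satisfy $H_t$ if every choice $F_i\in\mathcal G_i$ has deficit at least $t$ somewhere:
\[
H_t:\qquad\text{for all }F_i\in\mathcal G_i\text{ there is } x\in\{0,\dots,N\}\text{ with }\ \sum_{i=1}^m|F_i\cap[x]|\le x-t .
\]
Such an $x$ satisfies $x\ge t$. If one of the families is empty, $H_t$ holds vacuously. The first lemma says that in stable families a choice of sets without positive deficit can be moved to a cover.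

\begin{lemma}\label{lem:H1}
Stable families that are jointly non-covering satisfy $H_1$.
\end{lemma}

\begin{proof}
Let the families be $\mathcal G_i\subset2^{[N]}$ and suppose $F_i\in\mathcal G_i$ have $\sum_i|F_i\cap[x]|\ge x$ for all $x\le N$. List all pairs $(i,e)$ with $e\in F_i$ by increasing $e$, ties broken arbitrarily. For $x=1,\dots,N$ the $x$-th pair exists and has $e\le x$. Let $F_i'$ be the set of those $x\le N$ for which the $x$-th pair has first entry $i$. Then $F_i'$ arises from a subset of $F_i$ by moving its elements to the right in order, so $F_i'\in\mathcal G_i$ by \eqref{eq:right}. But $\bigcup_iF_i'=[N]$, a contradiction.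
\end{proof}

\paragraph{Links.} For $e\in[N]$ let
\[
\mathcal G(e)=\{F\setminus\{e\}:e\in F\in\mathcal G\},\qquad \mathcal G(\bar e)=\{F\in\mathcal G:e\notin F\}.
\]
Both are regarded as families on $[N]\setminus\{e\}$, relabeled as $[N-1]$ in increasing order. If $\mathcal G$ is stable, both are stable. For every $\mathcal G$,
\begin{equation}\label{eq:links}
\mu(\mathcal G)=\tfrac12\bigl(\mu(\mathcal G(e))+\mu(\mathcal G(\bar e))\bigr).
\end{equation}

\begin{lemma}\label{lem:link}
Let $N\ge1$, let $\mathcal G_1,\dots,\mathcal G_m\subset2^{[N]}$ satisfy $H_t$ with $t\ge1$, and let $I\subset[m]$. Then the tuple formed by $\mathcal G_i(1)$ for $i\in I$ and $\mathcal G_i(\bar1)$ for $i\notin I$ satisfies $H_{t-1+|I|}$ on $[N-1]$.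
\end{lemma}

\begin{proof}
Let sets $F_i'$ in these families come from $F_i\in\mathcal G_i$, and let $x$ be given by $H_t$ for the $F_i$; then $x\ge t\ge1$. We have $|F_i\cap[x]|=|F_i'\cap[x-1]|+1$ for $i\in I$ and $|F_i\cap[x]|=|F_i'\cap[x-1]|$ for $i\notin I$. Hence $\sum_i|F_i'\cap[x-1]|\le x-t-|I|=(x-1)-(t-1+|I|)$.
\end{proof}

\section{A product inequality for three families}\label{sec:three}

How dense can three stable families be if they satisfy $H_t$? One example is three copies of $\{F:F\cap[t]=\emptyset\}$, where every choice has deficit $t$ at $x=t$ and the product of the densities is $8^{-t}$. We therefore normalize and put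
\[
r_t=r_t(\mathcal G_1,\mathcal G_2,\mathcal G_3)=8^t\mu(\mathcal G_1)\mu(\mathcal G_2)\mu(\mathcal G_3).
\]
The next lemma says that this example is optimal for $t\le3$, and that one falls short of it by a definite factor if some family contains $\{1\}$. For $t\geq4$ a cruder bound will do.

\begin{lemma}\label{lem:product}
Let $t\ge1$, let $\mathcal G_1,\mathcal G_2,\mathcal G_3\subset 2^{[N]}$ be stable and satisfy $H_t$, and let $c$ be the number of those $\mathcal G_i$ that contain $\{1\}$.
\begin{enumerate}
\item[(i)] $r_1\le1$, $r_2\le1$, and $r_t\le2^{t-3}$ for $t\ge3$.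
\item[(ii)] If $c\ge1$, then $r_1\le\frac38$, $r_2\le\frac12$, $r_3\le0.98$.
\item[(iii)] If $c\ge2$, then $r_1\le0.26$.
\end{enumerate}
Here each bound on $r_t$ refers to triples satisfying $H_t$ for that $t$.
\end{lemma}

\begin{proof}
The idea is to split each family according to the element $1$, which expresses $r_t$ through the corresponding quantities on $[N-1]$. We prove all statements together by induction on $N$. If some family is empty, then $r_t=0$. So let all families be non-empty; then each contains $\emptyset$. For $N=0$ the choice $\emptyset,\emptyset,\emptyset$ violates $H_t$, so there is nothing to prove. Let $N\ge1$. For use in the induction, write $R_t^{(c)}$ for the following bounds on $r_t$, given by the lemma for triples in which at least $c$ families contain the first element of the ground set as a singleton: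
\[
R_1^{(0)}=1,\ \ R_1^{(1)}=\tfrac38,\ \ R_1^{(2)}=0.26,\ \ R_2^{(0)}=1,\ \ R_2^{(1)}=\tfrac12,\ \ R_t^{(0)}=2^{t-3}\ (t\ge3).
\]

\emph{The recursion.} Let $J=\{i:\{1\}\in\mathcal G_i\}$, so $|J|=c$, and put $p_i=\mu(\mathcal G_i(1))$, $q_i=\mu(\mathcal G_i(\bar1))$. For $i\notin J$ we have $p_i=0$, since $\mathcal G_i$ is a down-set. If $J\ne\emptyset$, then $H_t$ applied to $\{1\},\emptyset,\emptyset$ gives an $x\ge t\ge1$ with $1\le x-t$, so $N\ge t+1\ge2$. By stability $\{2\}\in\mathcal G_i$ for $i\in J$, so $\mathcal G_i(\bar1)$ again contains the first singleton of its ground set. Expanding $\prod_i\frac{p_i+q_i}2$, which by \eqref{eq:links} is the product of the densities, we get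
\begin{equation}\label{eq:rec}
r_t=\sum_{I\subset J}8^{-|I|}\;r_{t-1+|I|}\bigl(\mathcal G_i(1)\ (i\in I),\ \mathcal G_i(\bar1)\ (i\notin I)\bigr).
\end{equation}
By Lemma \ref{lem:link} the triple belonging to $I$ satisfies $H_{t-1+|I|}$ on $[N-1]$, and at least $c-|I|$ of its families contain the first singleton. So the induction hypothesis bounds every term, except the term $I=\emptyset$ for $t=1$. That term is $r_0=q_1q_2q_3$. Lemma \ref{lem:link} gives only the empty condition $H_0$ for its triple, so we must bound it by hand.

\emph{Pair inequalities for $t=1$.} Let $\{i,j,l\}=\{1,2,3\}$.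
\begin{enumerate}
\item[(a)] $\mu(\mathcal G_j)+\mu(\mathcal G_l)\le1$. Otherwise some $F_j\in\mathcal G_j$ and $F_l\in\mathcal G_l$ partition $[N]$. Together with $\emptyset\in\mathcal G_i$ they have deficit $0$ at every $x$, contradicting $H_1$.
\item[(b)] If $i\in J$, then $q_j+q_l\le1$. Otherwise some $F_j\in\mathcal G_j$ and $F_l\in\mathcal G_l$ partition $[2,N]$. Together with $\{1\}\in\mathcal G_i$ they again have deficit $0$ everywhere.
\end{enumerate}

\emph{$t=1$.} By (a) the product of any two of the densities is at most $\frac14$. Multiplying the three inequalities gives $(\mu(\mathcal G_1)\mu(\mathcal G_2)\mu(\mathcal G_3))^2\le4^{-3}$, so $r_1\le1$ for every $c$.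
\begin{itemize}
\item $c=1$, say $J=\{1\}$. By (b), $q_1q_2q_3\le q_2q_3\le\frac14$, so $r_1\le\frac14+\frac18R_1^{(0)}=\frac38$.
\item $c=2$, say $J=\{1,2\}$. By (b), $q_1,q_2\le1-q_3$, so $q_1q_2q_3\le q_3(1-q_3)^2\le\frac4{27}$ and
\[
r_1\le\tfrac4{27}+\tfrac28R_1^{(1)}+\tfrac1{64}R_2^{(0)}=\tfrac4{27}+\tfrac3{32}+\tfrac1{64}<0.2576 .
\]
\item $c=3$. By (b), any two of the $q_i$ have product at most $\frac14$, so $q_1q_2q_3\le\frac18$ as above and
\[
r_1\le\tfrac18+\tfrac38R_1^{(2)}+\tfrac3{64}R_2^{(1)}+\tfrac1{512}R_3^{(0)}
=0.125+0.0975+\tfrac{3}{128}+\tfrac1{512}<0.248 .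
\]
\end{itemize}
The last two bounds are below $0.26$, and all three are at most $\frac38$.

\emph{$t=2$.}
\begin{itemize}
\item $c=0$: $r_2\le R_1^{(0)}=1$.
\item $c=1$: $r_2\le R_1^{(1)}+\frac18R_2^{(0)}=\frac38+\frac18=\frac12$.
\item $c=2$: $r_2\le R_1^{(2)}+\frac28R_2^{(1)}+\frac1{64}R_3^{(0)}=0.26+\frac18+\frac1{64}<\frac12$.
\item $c=3$: $r_2\le R_1^{(2)}+\frac38R_2^{(1)}+\frac3{64}R_3^{(0)}+\frac1{512}R_4^{(0)}=0.26+\frac3{16}+\frac3{64}+\frac1{256}<0.4983$.
\end{itemize}

\emph{$t=3$.}
\begin{itemize}
\item $c=0$: $r_3\le R_2^{(0)}=1$.
\item $c=1$: $r_3\le R_2^{(1)}+\frac18R_3^{(0)}=\frac58$.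
\item $c=2$: $r_3\le R_2^{(1)}+\frac28R_3^{(0)}+\frac1{64}R_4^{(0)}=\frac12+\frac14+\frac1{32}<0.79$.
\item $c=3$: $r_3\le R_2^{(1)}+\frac38R_3^{(0)}+\frac3{64}R_4^{(0)}+\frac1{512}R_5^{(0)}=\frac12+\frac38+\frac3{32}+\frac1{128}<0.98$.
\end{itemize}

\emph{$t\ge4$.} Here $t-1\ge3$, and \eqref{eq:rec} gives
\[
r_t\le\sum_{i=0}^3\binom3i8^{-i}\,2^{(t-1+i)-3}=2^{t-4}\bigl(\tfrac54\bigr)^3<2^{t-3}. \qedhere
\]
\end{proof}

\section{A random walk for many families}\label{sec:walk}

In the proof of Proposition \ref{prop:stable} for $k\ge 4$ we shall have $m=k-1$ families of density at least $2^{-k}$ that satisfy $H_{k+1}$, and we need a contradiction. For $m\ge4$ there is a simple way to violate $H_{k+1}$: let each family contribute its fair share. If every $F_j$ satisfies $x-m|F_j\cap[x]|\le k$ for all $x$, then averaging over $j$ shows that the total deficit is at most $k$ everywhere. For a random set $F$ the quantity $x-m|F\cap[x]|$ is a random walk with steps $+1$ and $-(k-2)$, and it suffices that it reaches $k+1$ with probability less than $2^{-k}$. The first $k+1$ steps can all be $+1$,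 so for $N\ge k+1$ this probability is at least $2^{-k-1}$, and we have at most a factor of $2$ to spare.

\begin{lemma}\label{lem:walk}
Let $k\ge5$ and let $F$ be a uniformly random subset of $[N]$. The probability that $x-(k-1)|F\cap[x]|\ge k+1$ for some $0\le x\le N$ is less than $2^{-k}$.
\end{lemma}

\begin{proof}
Put $a=2^{-k/(k+1)}$. We first show that
\begin{equation}\label{eq:a}
1+a^{k-1}<2a .
\end{equation}
Since $2a=2^{1/(k+1)}$ and $\frac{k(k-1)}{k+1}=k-2+\frac2{k+1}$, this says
\[
2^{1/(k+1)}-1>2^{-(k-2)-2/(k+1)}.
\]
The left side exceeds $\frac{\ln2}{k+1}>\frac{0.69}{k+1}$. For $k=5$ we have $0.69/6=0.115>0.0993>2^{-10/3}$. For $k\ge6$ we have $0.69\cdot2^{k-2}>k+1$: for $k=6$ this reads $11.04>7$, and passing from $k$ to $k+1$ doubles $0.69\cdot2^{k-2}$ while $k+1$ increases by $1$. Hence $2^{1/(k+1)}-1>\frac{0.69}{k+1}>2^{-(k-2)}$, which is more than needed.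

Let $P(N,h)$ be the probability that the walk $W(x)=x-(k-1)|F\cap[x]|$ reaches a value at least $h$ for some $0\le x\le N$. We claim that $P(N,h)<a^h$ for all integers $h\ge1$ and $N\ge0$. For $N=0$ this holds, since $P(0,h)=0$. For $N\ge1$ the first step is $+1$ or $-(k-2)$, each with probability $\frac12$, so by induction, using also $P(N-1,0)=1=a^0$,
\[
P(N,h)=\tfrac12P(N-1,h-1)+\tfrac12P(N-1,h+k-2)\le\frac{a^{h-1}+a^{h+k-2}}2=a^h\,\frac{1+a^{k-1}}{2a}<a^h .
\]
For $h=k+1$ we get $P(N,k+1)<a^{k+1}=2^{-k}$.
\end{proof}

For $k=4$ inequality \eqref{eq:a} is reversed: with $a=2^{-4/5}$ we have $2a=2^{1/5}<1.15$, but $1+a^3>1+2^{-5/2}>1.17$. So this argument does not apply, and we use Lemma \ref{lem:product}, which treats the families jointly.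

\begin{corollary}\label{cor:noH}
Let $k\ge4$. Stable families $\mathcal G_1,\dots,\mathcal G_{k-1}\subset2^{[N]}$ with $\mu(\mathcal G_j)\ge2^{-k}$ for all $j$ do not satisfy $H_{k+1}$.
\end{corollary}

\begin{proof}
Suppose they do. If $k=4$, three families satisfy $H_5$ and the product of their densities is at least $2^{-12}$, while Lemma \ref{lem:product}(i) bounds this product by $8^{-5}\cdot2^{2}=2^{-13}$, a contradiction.

If $k\ge5$, then by Lemma \ref{lem:walk} each $\mathcal G_j$ contains a set $F_j$ with $x-(k-1)|F_j\cap[x]|\le k$ for all $0\le x\le N$. Adding these $k-1$ inequalities and dividing by $k-1$ gives $x-\sum_j|F_j\cap[x]|\le k$ for all $x$, contradicting $H_{k+1}$.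
\end{proof}

\section{The stable case}\label{sec:stable}

\begin{proof}[Proof of Proposition \ref{prop:stable}]
We use induction on $k$. For $k=2$ no $F\in\mathcal F_1$ has its complement in $\mathcal F_2$, so $\mu(\mathcal F_1)+\mu(\mathcal F_2)\le1$ and the smaller density is at most $\frac12=\beta_2$.

Let $k\ge3$, and assume that the bound in the first statement holds for all $k'$ with $2\le k'<k$. Since $\mu(\mathcal E)=\beta_k$, the second statement implies the first, so it is enough to prove the second. Let $\mu_i=\mu(\mathcal F_i)\ge\beta_k$ for all $i$. If all $\mathcal F_i\subset\mathcal E$, then all $\mathcal F_i=\mathcal E$. Assume therefore that $\mathcal F_D\not\subset\mathcal E$ for some $D$. Then $\mathcal F_D$ contains a two-element subset of $[k+1]$, and by \eqref{eq:right}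
\[
\{k,k+1\}\in\mathcal F_D .
\]
We derive a contradiction.

\paragraph{Step 1: members avoiding $[q]$.} For $1\le q\le k-2$ let $c_i^{(q)}$ be the density of $\{F\in\mathcal F_i:F\cap[q]=\emptyset\}$ in $2^{[q+1,n]}$, and let $S_q=\{i:c_i^{(q)}\le\beta_{k-q}\}$. We claim that
\[
|S_q|\ge q+1 .
\]
Otherwise we can choose $k-q\ge2$ indices outside $S_q$. The corresponding families on $[q+1,n]$ are stable and contain all singletons. They are jointly non-covering, because a cover of $[q+1,n]$ together with $\{1\},\dots,\{q\}$ from the other $q$ families would cover $[n]$. All their densities exceed $\beta_{k-q}$, contradicting the induction hypothesis for $k'=k-q$. (The range $q\le k-2$ is the range in which $k'\ge2$.)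

\paragraph{Step 2: members containing $q$.} We claim that
\[
i\in S_q\quad\Longrightarrow\quad\mu(\mathcal F_i(q))\ge2^{-k}.
\]
The members of $\mathcal F_i$ meeting $[q]$ have density
\[
\mu_i-2^{-q}c_i^{(q)}\ge\beta_k-2^{-q}\beta_{k-q}=\frac{(k+2)-(k-q+2)}{2^{k+1}}=\frac q{2^{k+1}} .
\]
So for some $e\le q$ the members containing $e$ have density at least $2^{-k-1}$ in $2^{[n]}$. There are at least as many members containing $q$: if $e<q$, keep those that contain both $e$ and $q$, and map each $F\in\mathcal F_i$ with $e\in F$, $q\notin F$ to $(F\setminus\{e\})\cup\{q\}\in\mathcal F_i$; this is injective. Passing to the ground set $[n]\setminus\{q\}$ doubles the density. Note that the bound is attained for $\mathcal F_i=\mathcal E$, where $\mathcal E(q)$ consists of the sets avoiding $[k+1]\setminus\{q\}$.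

\paragraph{Case $k=3$.} Only $q=1$ occurs. Let $a_i=\mu(\mathcal F_i(1))$ and $b_i=\mu(\mathcal F_i(\bar1))=c_i^{(1)}$. Then $a_i\ge\frac18$ for $i\in S_1$, $b_i>\beta_2=\frac12$ for $i\notin S_1$, and $|S_1|\ge2$. By Lemma \ref{lem:H1} the three families satisfy $H_1$.

\emph{$|S_1|=2$}, say $S_1=\{2,3\}$. By Lemma \ref{lem:link} the triple $\mathcal F_1(\bar1),\mathcal F_2(1),\mathcal F_3(1)$ satisfies $H_2$. Since $\mathcal F_1(\bar1)$ contains $\{2\}$, the first singleton of its ground set, Lemma \ref{lem:product}(ii) gives $b_1a_2a_3\le\frac1{64}\cdot\frac12=\frac1{128}$. But $b_1a_2a_3>\frac12\cdot\frac18\cdot\frac18=\frac1{128}$, a contradiction.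

\emph{$|S_1|=3$.} By Lemma \ref{lem:link} the families $\mathcal F_i(1)$ on $[2,n]$ satisfy $H_3$, and $r_3=8^3a_1a_2a_3\ge1$. By Lemma \ref{lem:product}(ii) none of them contains $\{2\}$, so all their members avoid $2$. Now delete the point $2$ from the ground set. By Lemma \ref{lem:link} (with $I=\emptyset$) the resulting triple on $[3,n]$ satisfies $H_2$. Each density doubles, so $r_2$ of the new triple equals the old $r_3$ and is at least $1>\frac12$. Hence all members avoid $3$. Deleting $3$ in the same way gives a triple on $[4,n]$ with $H_1$ and $r_1\ge1>\frac38$, so all members avoid $4$. Thus $\mathcal F_i(1)\subset2^{[5,n]}$. Since $2^{[5,n]}$ has density exactly $\frac18\le a_i$ in $2^{[2,n]}$, we have $\mathcal F_i(1)=2^{[5,n]}$. In particular $\{1\}\cup[5,n]\in\mathcal F_i$ for every $i$. Now $\{3,4\}\in\mathcal F_D$, together with $\{2\}$ and $\{1\}\cup[5,n]$ from the other two families, covers $[n]$, a contradiction.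

\paragraph{Case $k\ge4$.} We want one family $\mathcal F_\Lambda$ to supply $\{k,k+1\}$ and each of the other $k-1$ families to supply many sets containing a small element $q$. Step 1 allows the values $q=1,\dots,k-2$, one fewer than the number of these families, so the value $q=k-2$ will be used twice. For this, $k-1$ indices other than $\Lambda$ should lie in $S_{k-2}$. Step 1 gives $|S_{k-2}|\ge k-1$, but if $|S_{k-2}|=k-1$ and $D\in S_{k-2}$, the choice $\Lambda=D$ leaves one index too few. We therefore choose $\Lambda$ as follows.

\emph{Choice of $\Lambda$.} There is an index $\Lambda$ with $\{k,k+1\}\in\mathcal F_\Lambda$ and $|S_{k-2}\setminus\{\Lambda\}|\ge k-1$.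
\begin{itemize}
\item If all $k$ indices lie in $S_{k-2}$, take $\Lambda=D$.
\item Otherwise take $\Lambda\notin S_{k-2}$; then $|S_{k-2}\setminus\{\Lambda\}|=|S_{k-2}|\ge k-1$ by Step 1. The subsets of $[k-1,n]$ with at most one element in $\{k-1,k,k+1\}$ have density $\frac48=\frac12$, whereas $c_\Lambda^{(k-2)}>\beta_2=\frac12$. So some $F\in\mathcal F_\Lambda$ has at least two elements in $\{k-1,k,k+1\}$, and $\{k,k+1\}\in\mathcal F_\Lambda$ by stability.
\end{itemize}

\emph{Choice of the other families.} For $q\le k-3$ we have $|S_q\setminus\{\Lambda\}|\ge q$, so we can choose successively distinct indices $l_1,\dots,l_{k-3}\ne\Lambda$ with $l_q\in S_q$. At least two elements of $S_{k-2}\setminus\{\Lambda\}$ are still unused; call two of them $l_{k-2},l_{k-1}$. Put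
\[
q(j)=j\ \ (1\le j\le k-2),\qquad q(k-1)=k-2,\qquad \mathcal G_j=\mathcal F_{l_j}(q(j)).
\]
These are $k-1$ stable families on $[n-1]$ (after relabeling), and $\mu(\mathcal G_j)\ge2^{-k}$ by Step 2. By Corollary \ref{cor:noH} they do not satisfy $H_{k+1}$. So we obtain the desired contradiction once we show the following.

\emph{Claim: $\mathcal G_1,\dots,\mathcal G_{k-1}$ satisfy $H_{k+1}$.} Let $F_j'\in\mathcal G_j$ come from $F_j\in\mathcal F_{l_j}$ with $q(j)\in F_j$. By Lemma \ref{lem:H1}, applied to the $F_j$ and $\{k,k+1\}\in\mathcal F_\Lambda$, there is $x\in\{0,\dots,n\}$ with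
\begin{equation}\label{eq:def}
\sum_{j=1}^{k-1}|F_j\cap[x]|+|\{k,k+1\}\cap[x]|\le x-1 .
\end{equation}
For $x\le k-3$ the left side is at least $x$, because $q(1),\dots,q(x)\le x$. For $x=k-2,\ k-1,\ k,\ k+1$ it is at least $k-1,\ k-1,\ k,\ k+1$, respectively, because all $q(j)\le k-2$. In each of these cases it is at least $x$, so $x\ge k+2$. Then $\{k,k+1\}\subset[x]$ and $q(j)\in[x]$, and since relabeling maps $[x]\setminus\{q(j)\}$ onto $[x-1]$, we have $|F_j\cap[x]|=1+|F_j'\cap[x-1]|$. Hence \eqref{eq:def} gives
\[
\sum_{j=1}^{k-1}|F_j'\cap[x-1]|\le x-1-(k-1)-2=(x-1)-(k+1),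
\]
as claimed.
\end{proof}

\begin{remark}
The assumption $\mathcal F_D\not\subset\mathcal E$ enters the proof only through $\{k,k+1\}\in\mathcal F_D$. It cannot be dropped, since $\mathcal F_1=\dots=\mathcal F_k=\mathcal E$ satisfies all the other hypotheses.
\end{remark}

\section{Proof of the theorem: undoing the shifts}

Write $e=e(n,k,1,1)$ and suppose $|\mathcal F_i|\ge e$ for all $i$; otherwise there is nothing to prove. Let $\mathcal F_i^{\downarrow}$ be the down-closure of $\mathcal F_i$. Shift the $\mathcal F_i^\downarrow$ to stable families as in Section \ref{sec:reduction}. These contain all singletons, are jointly non-covering, and have at least $e$ members. By Proposition \ref{prop:stable} they all equal $\mathcal E=E_{[k+1]}$. In particular $|\mathcal F_i^\downarrow|=e$, so $|\mathcal F_i|=e$ and $\mathcal F_i=\mathcal F_i^\downarrow$. This proves $\min_i|\mathcal F_i|\le e$.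

For uniqueness we must see that shifting cannot turn other families into copies of a single $E_Y$. We go back one shift at a time. All intermediate families are down-sets, contain all singletons, and are jointly non-covering by Lemma \ref{lem:shift}.

\begin{lemma}\label{lem:undo}
Let $k\ge3$, and let $\mathcal F_1,\dots,\mathcal F_k\subset2^X$ be down-sets that contain all singletons and are jointly non-covering. If, for some $u<v$ and some $Y$ with $|Y|=k+1$, $S_{uv}(\mathcal F_l)=E_Y$ for all $l$, then there is $Y'$ with $|Y'|=k+1$ and $\mathcal F_l=E_{Y'}$ for all $l$.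
\end{lemma}

\begin{proof}
Encode each $\mathcal F_l$ by functions $f_T$ of $A\subset X\setminus\{u,v\}$ as in Section \ref{sec:reduction}.

\emph{$u,v$ both in $Y$ or both outside $Y$.} Then $E_Y$ is invariant under exchanging $u$ and $v$, so $f_u\wedge f_v=f_u\vee f_v$. Hence $f_u=f_v$, the shift changed nothing, and $\mathcal F_l=E_Y$.

\emph{$v\in Y$, $u\notin Y$.} This is impossible. For $y\in Y\setminus\{v\}$ we have $\{y,u\}\in E_Y$ and $\{y,v\}\notin E_Y$, so at $A=\{y\}$ we get $f_u\wedge f_v=1$ and $f_u\vee f_v=0$.

\emph{$u\in Y$, $v\notin Y$.} Let $Y_0=Y\setminus\{u\}$, so $|Y_0|=k$, and $Z=X\setminus(Y_0\cup\{u,v\})$. From $S_{uv}(\mathcal F_l)=E_Y$ we read off, for every $l$: $f_\emptyset(A)=1$ iff $|A\cap Y_0|\le1$; $f_{uv}(A)=1$ iff $A\cap Y_0=\emptyset$; $(f_u\wedge f_v)(A)=1$ iff $A\cap Y_0=\emptyset$; and $(f_u\vee f_v)(A)=1$ iff $|A\cap Y_0|\le1$. So $f_u(A)=f_v(A)=1$ if $A\cap Y_0=\emptyset$, $f_u(A)=f_v(A)=0$ if $|A\cap Y_0|\ge2$, and exactly one of $f_u(A),f_v(A)$ is $1$ if $|A\cap Y_0|=1$. Only the last case leaves a choice.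

For $y\in Y_0$ let $\sigma_l(y)\in\{u,v\}$ be the element with $\{y,\sigma_l(y)\}\cup Z\in\mathcal F_l$. As $\mathcal F_l$ is a down-set, $\{y,\sigma_l(y)\}\cup B\in\mathcal F_l$ for all $B\subset Z$, so $\{y\}\cup B$ together with the other element of $\{u,v\}$ is not in $\mathcal F_l$. Hence $\sigma_l$ determines $\mathcal F_l$, and it remains to show that all $\sigma_l$ are constant with the same value.

Suppose $l\ne l'$, $y\ne y'$, $\sigma_l(y)=u$ and $\sigma_{l'}(y')=v$. Then $\{y,u\}\cup Z\in\mathcal F_l$ and $\{y',v\}\cup Z\in\mathcal F_{l'}$, together with the $k-2$ singletons of $Y_0\setminus\{y,y'\}$ from the remaining $k-2$ families, cover $X$. This is a contradiction. So $\sigma_l(y)=\sigma_{l'}(y')$ whenever $l\ne l'$ and $y\ne y'$. Given any two pairs $(l_1,y_1)$, $(l_2,y_2)$, since $k\ge3$ there are an index $l\ne l_1,l_2$ and a point $y\in Y_0$ with $y\ne y_1,y_2$. Then $\sigma_{l_1}(y_1)=\sigma_l(y)=\sigma_{l_2}(y_2)$. So $\sigma_l(y)$ depends neither on $l$ nor on $y$. If its value is $v$, all $\mathcal F_l=E_Y$; if its value is $u$, all $\mathcal F_l=E_{Y_0\cup\{v\}}$.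
\end{proof}

Applying Lemma \ref{lem:undo} to the shifts in reverse order, starting from $E_{[k+1]}$, we obtain $\mathcal F_1=\dots=\mathcal F_k=E_Y$ for a single $Y$ with $|Y|=k+1$. This completes the proof of Theorem \ref{thm:main}. \qed

\begin{thebibliography}{1}
\bibitem{SFS} \emph{Sets Of Finite Sets Satisfying Union Conditions}, \texttt{http://www.renyi.hu/\~{}pfrankl/1982-1.pdf}.
\end{thebibliography}

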